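# Eliminating the set quantifiers from a modal axiom: why no algorithm always succeeds when success is possible

## 1. Frames, the standard translation, and first-order correspondents

Modal formulas are built from propositional variables and $\bot$ with the Boolean connectives and $\Box$; we write $\Diamond=\neg\Box\neg$. (If $\bot$ is not primitive, read it as $p\wedge\neg p$.) Empty disjunctions are $\bot$. A formula without variables is called *variable-free*.

**Definition (standard translation).** Each variable $p_i$ becomes a unary predicate: $\mathrm{ST}_x(p_i)=P_i(x)$. The translation commutes with Boolean connectives, and $\mathrm{ST}_x(\Box\psi)=\forall y\,(R(x,y)\to \mathrm{ST}_y(\psi))$, so that $\mathrm{ST}_x(\Diamond\psi)$ is equivalent to $\exists y\,(R(x,y)\wedge \mathrm{ST}_y(\psi))$.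

For example $\mathrm{ST}_x(\Box p\to p)$ is $\forall y\,(R(x,y)\to P(y))\to P(x)$. If $\chi$ is variable-free, $\mathrm{ST}_x(\chi)$ is a first-order formula in $R$ alone; we write it $\chi(x)$. For instance, $(\Diamond\top)(x)$ is $\exists y\,R(x,y)$.

**Definition (frames and validity).** A frame is $F=(W,R)$ with $W\ne\emptyset$ and $R\subseteq W\times W$; put $R[x]=\{y:xRy\}$. We write $F\models\varphi$ if $\forall P_1\cdots\forall P_n\,\forall x\,\mathrm{ST}_x(\varphi)$ holds in $F$, and $F,x\Vdash\varphi$ (*local validity at $x$*) if $\forall P_1\cdots\forall P_n\,\mathrm{ST}_x(\varphi)$ holds at $x$.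

Two trivial facts will be used constantly. Universal quantifiers distribute over conjunction, so a conjunction is locally valid at $x$ iff every conjunct is. And if $\chi$ is variable-free, then $\chi\to\psi$ is locally valid at $x$ iff $\chi(x)$ fails or $\psi$ is locally valid at $x$.

**Definition (first-order definable).** For a modal formula $\varphi$ and a first-order sentence $\gamma$ in $R$ and $=$, write $\varphi\equiv\gamma$ if they hold in the same frames. The formula $\varphi$ is *FO-definable* if $\varphi\equiv\gamma$ for some such $\gamma$.

Here are the simplest cases, by hand. A variable-free axiom has no set quantifier to remove, so it is FO-definable by its own translation.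

**Example A.** $\Box p\to p$ is locally valid at $x$ iff $xRx$. If $xRx$ and $R[x]\subseteq P$, then $x\in P$. Conversely, take the smallest $P$ that makes the antecedent true, $P=R[x]$; validity gives $x\in R[x]$. So $\Box p\to p\equiv\forall x\,R(x,x)$.

**Example B.** $\Box p\to\Box\Box p$ is locally valid at $x$ iff every $R$-successor of a point of $R[x]$ lies in $R[x]$: again the worst case is $P=R[x]$. So the axiom defines transitivity.

**Example C.** Löb's formula $\Box(\Box p\to p)\to\Box p$ is not FO-definable. First, it forbids infinite paths. Suppose $x_0Rx_1Rx_2\cdots$ and let $P=W\setminus\{x_i:i\ge1\}$. A point of $R[x_0]$ outside $P$ is some $x_i$ with $i\ge1$, and it sees $x_{i+1}\notin P$, so $\Box p$ fails there. Hence $\Box(\Box p\to p)$ holds at $x_0$, while $\Box p$ fails because $x_1\notin P$. Second, the formula is valid in every finite strict linear order: if $\Box(\Box p\to p)$ holds at $x$, then going down from the largest element, each $y>x$ whose larger elements all lie in $P$ is itself in $P$. Now suppose a sentence $\gamma$ defined the formula. Every finite subset of $\{\gamma\}\cup\{x_iRx_{i+1}:i\in\omega\}$, with new constants $x_i$, is satisfied in a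 long enough finite strict linear order. By compactness there is a frame satisfying $\gamma$ with an infinite path, contradicting the first point.

**Definition (complete procedure).** A complete procedure is a partial function $\mathcal A$ from modal formulas to first-order sentences such that for every FO-definable $\varphi$, $\mathcal A(\varphi)$ is defined and $\varphi\equiv\mathcal A(\varphi)$. Nothing is required on other inputs. It is *sound* if $\varphi\equiv\mathcal A(\varphi)$ whenever $\mathcal A(\varphi)$ is defined.

For example, on $\Box p\to p$ a complete procedure must output some sentence equivalent to $\forall x\,R(x,x)$. On Löb's formula it may diverge or output anything; a sound one must diverge there.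

**Recalled facts from computability.** A set is *c.e. in $X$* if a program with oracle $X$ enumerates it; if a set and its complement are both c.e. in $X$, the set is decidable in $X$. The set $0'$ of halting programs is c.e., and its complement is not. By Gödel's completeness theorem the logically valid first-order sentences form a c.e. set, namely the provable ones. The set $0''$ is the halting set relative to $0'$; it decides every $\Sigma_2$ set $\{e:\exists k\forall n\,D_0(e,k,n)\}$ ($D_0$ decidable) and every $\Pi_2$ set, and a $\Sigma_2$-complete set is Turing equivalent to $0''$. (Example: the set of programs that halt on every input is $\Pi_2$, as "for each input there is a halting time" shows.) A $\Sigma^1_1$ set is one of the form $\{e:\exists f\in\omega^\omega\,A(e,f)\}$ with $A$ arithmetical; $\Pi^1_1$ sets are the complements. (Example: "the tree $\mathrm{Tr}_e$ has an infinite path" is $\Sigma^1_1$.) The *hyperarithmetical* sets are those that are both $\Sigma^1_1$ and $\Pi^1_1$; all arithmetical sets, such as $0''$, are among them. A set that is c.e. in a hyperarithmetical set is hyperarithmetical, and Kleene's $\mathcal O$ is a $\Pi^1_1$ set that is not hyperarithmetical.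

## 2. Finding a correspondent whenever there is one: the problem and three theorems

The problem comes from "Optimised Modal Translation and Resolution". Call an algorithm for second-order quantifier elimination complete if it is guaranteed to find the equivalent first-order formula if there is one. For arbitrary second-order formulae no complete algorithm exists, for otherwise arithmetic would be enumerable. But modal axioms give very special second-order formulae: a block of quantifiers over subsets in front of a translated modal formula. **Does a complete algorithm exist for these?** In our terms: is there a computable complete procedure?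

The answer is no. It fails already for axioms with one propositional variable, even if every input is promised to be FO-definable, and even though the algorithm may diverge or output anything on other inputs.

**Theorem 1.** There is no computable complete procedure. In fact there are a fixed first-order sentence $\alpha$ and a computable sequence $\varphi_e$ of modal formulas in one variable $p$ such that

1. every $\varphi_e$ is FO-definable;
2. $\varphi_e\equiv\alpha$ iff the $e$-th program (on empty input) does not halt.

**Theorem 2.** For an oracle $X$: some complete procedure is (partial) $X$-computable iff $0''\le_TX$. The lower bound already holds for procedures that need only be correct on FO-definable one-variable inputs.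

**Theorem 3.** The set of one-variable modal formulas $\varphi$ with $\varphi\equiv\alpha$ is $\Pi^1_1$-hard. Hence no sound complete procedure is computable in any hyperarithmetical oracle.

## 3. Undecidable definability would not be enough

A sensible first plan is to code a program $e$ into an axiom that is FO-definable exactly when $e$ halts. This makes definability undecidable, but it does not contradict a complete procedure: on the non-definable axioms the procedure may diverge or answer nonsense, and nobody can tell from an answer whether it is nonsense. So the promise "definable" must be kept on *all* inputs we use, and the undecidable matter must be *which* sentence is the correspondent. The next lemma shows that this is what Theorem 1 provides.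

**Lemma 4.** Let $\mathcal A$ be partial $X$-computable and correct on all FO-definable one-variable inputs. Let $\alpha$ be a first-order sentence and $(\varphi_e)$ a computable sequence of FO-definable modal formulas in one variable. Then $\{e:\varphi_e\equiv\alpha\}$ is c.e. in $X$ and decidable in $X\oplus0'$.

*Proof.* Put $\gamma_e=\mathcal A(\varphi_e)$. It is always defined, it is computed from $e$ with oracle $X$, and $\varphi_e\equiv\gamma_e$. So
$$\varphi_e\equiv\alpha\iff\gamma_e\leftrightarrow\alpha\ \text{is logically valid}\iff\ \vdash\gamma_e\leftrightarrow\alpha,$$
the last step by Gödel's completeness theorem. Provability is c.e. and decidable in $0'$. $\square$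

With $X=\emptyset$, the sequence of Theorem 1 would make the set of non-halting programs c.e., which it is not. So the first sentence of Theorem 1 follows from the rest, and the task is to build $\varphi_e$. There is a tension: each $\varphi_e$ must have a correspondent, but no correspondent may be computable from $e$.

## 4. Machines as automata on a half-line

We use a form of computation in which the content of a cell depends only on neighboring contents, and in which any choice is made at position $0$. (Theorem 1 needs no choices; Theorems 2 and 3 do.)

**Definition (automaton).** An automaton $\mathfrak A$ consists of disjoint finite sets $L,N$ with $L\cup N=\{1,\dots,m\}$, elements $a_0=1\in L$ and $b_0\in N$, maps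
$$g:L\times N\to\mathcal P(L\setminus\{a_0\})\setminus\{\emptyset\},\qquad f:(L\cup N)\times N\times N\to N\setminus\{b_0\},$$
and sets $T,B\subseteq L$. A *run* is a map $c:\omega\times\omega\to L\cup N$ (time, position) with $c(0,0)=a_0$, $c(0,i)=b_0$ for $i\ge1$, and
$$c(t{+}1,0)\in g(c(t,0),c(t,1)),\qquad c(t{+}1,i)=f(c(t,i{-}1),c(t,i),c(t,i{+}1))\quad(i\ge1).$$
A run is *good* if $c(t,0)\in T$ for some $t$ and $c(t,0)\notin B$ for all $t$. It is *recurrently good* if $c(t,0)\in T$ for infinitely many $t$ and $c(t,0)\notin B$ for all $t$.

By induction on $t$, $c(t,0)\in L$ and $c(t,i)\in N$ for $i\ge1$, so $f$ and $g$ are applied only to legal arguments. Since $g$ never outputs $a_0$ and $f$ never outputs $b_0$, both symbols occur only at time $0$; and $a_0$ occurs only at $(0,0)$.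

**Example D.** Let $L=\{1,2\}$, $N=\{3,4\}$, $a_0=1$, $b_0=3$, $g$ constantly $\{2\}$, $f$ constantly $4$, $B=\emptyset$. The only run has row $1,3,3,\dots$ at time $0$ and row $2,4,4,\dots$ at all later times. It is recurrently good if $T=\{2\}$; if $T=\emptyset$ it is not good.

**Example E (waiting).** Let $L=\{1,2,3\}$, $N=\{4,5\}$, $a_0=1$, $b_0=4$, $f$ constantly $5$, $g(1,b)=g(2,b)=\{2,3\}$, $g(3,b)=\{3\}$, $T=\{3\}$, $B=\emptyset$. At position $0$ a run reads $1,2,\dots,2,3,3,\dots$ with the first $3$ at some time $s\ge1$ (call this run $c_s$), or $1,2,2,2,\dots$ forever. Every $c_s$ is good; the last run is not.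

**Turing machines.** Consider one-tape machines with cells $0,1,2,\dots$. Cell $0$ permanently carries an endmarker $\vdash$ that occurs nowhere else; initially all other cells are blank and the head is on cell $0$ in state $q_0$. The table $\Delta(q,s)\ne\emptyset$ is total, and it is a singleton for $s\ne{\vdash}$. On $\vdash$ the head never moves left, and if $|\Delta(q,\vdash)|>1$ then all options leave the head on cell $0$. So nondeterminism occurs only with the head on cell $0$ and affects only the new state.

Such a machine is an automaton. Let $\Gamma'=\Gamma\setminus\{\vdash\}$ where $\Gamma$ is the tape alphabet, and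
$$L=\{a_0,\vdash\}\cup(Q\times\{\vdash\}),\qquad N=\{b_0\}\cup\Gamma'\cup(Q\times\Gamma').$$
Here $a_0$ is a fresh copy of $(q_0,\vdash)$, $b_0$ is a fresh copy of the blank, and $(q,s)$ means "symbol $s$, and the head is here in state $q$". The next content of a cell is read off its own content and those of its neighbors: if the head is on the cell, carry out its step; if the head is on a neighbor and steps onto the cell, add the new state; otherwise keep the symbol. Outputs use $(q_0,\vdash)$ and the blank, never $a_0$ or $b_0$; neighborhoods that cannot occur get arbitrary legal values. For a cell $i\ge1$ the result is unique: the only nondeterministic steps are taken on cell $0$ and stay there, so they do not affect cell $1$. Hence $f$ is single-valued and $g$ collects the options at cell $0$. Runs of the automaton are exactly the runs of the machine; different options give different new states, hence different runs. For designated states $q_T,q_B\ne q_0$ we put $T=\{(q_T,\vdash)\}$ and $B=\{(q_B,\vdash)\}$, or $B=\emptyset$.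

## 5. Writing the half-line into one binary relation

We have a single relation $R$ and want cells with contents, a step "to the right" ($r$), and a step "up in time" ($u$). The trick is to mark points by what they see on a finite chain. Define variable-free formulas
$$d_0=\Box\bot,\qquad d_{k+1}=\Diamond d_k\wedge\Box d_k,$$
$$\rho=\Diamond d_0,\quad \upsilon=\Diamond d_1,\quad \nu=\Diamond d_2,\quad \tau_a=\nu\wedge\Diamond d_{2+a}\quad(1\le a\le m).$$

**Example F.** In a chain $\kappa_2\to\kappa_1\to\kappa_0$ the formula $d_k$ holds at $\kappa_k$. A further point seeing both $\kappa_0$ and $\kappa_1$ satisfies no $d_k$: it has a successor, so not $d_0$; and $d_{k+1}$ would require both $\kappa_0$ and $\kappa_1$ to satisfy $d_k$. But $d_0$ fails at $\kappa_1$, and $d_k$ with $k\ge1$ fails at $\kappa_0$.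

Think of $\nu$ as "is a cell", $\tau_a$ as "is a cell with content $a$", and $\rho,\upsilon$ as marks of intermediate points on right-edges and up-edges. Put
$$\Diamond_r\psi=\Diamond(\rho\wedge\Diamond(\nu\wedge\psi)),\quad \Diamond_u\psi=\Diamond(\upsilon\wedge\Diamond(\nu\wedge\psi)),\quad \Box_r=\neg\Diamond_r\neg,\quad \Box_u=\neg\Diamond_u\neg.$$
In any frame these are the modalities of the first-order definable relations
$$yR_rz:\ \exists e\,(yRe\wedge\rho(e)\wedge eRz\wedge\nu(z)),\qquad yR_uz:\ \exists e\,(yRe\wedge\upsilon(e)\wedge eRz\wedge\nu(z)).$$
Finally let
$$\sigma=\tau_1=\tau_{a_0},\qquad \delta=\Diamond\sigma,\qquad \alpha=\forall x\,\neg\delta(x),\qquad \pi_T=\bigvee_{a\in T}\tau_a,\qquad \lambda=\bigvee_{a\in L}\tau_a.$$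
The first three, $\sigma=\Diamond d_2\wedge\Diamond d_3$, $\delta$ and $\alpha$, do not depend on $\mathfrak A$. Here $\delta(x)$ says "$x$ sees a starting cell".

Let $\theta^0$ be the conjunction of the following formulas.

- (1) $\Box p\to\Box\Box_rp$ and $\Box p\to\Box\Box_up$
- (2) $\Box(\nu\to\Diamond_r\top)$
- (3) $\Box(\Diamond_u\Diamond_rp\to\Diamond_r\Diamond_up)$
- (4) $\Box\neg(\tau_a\wedge\tau_b)$ for $a\ne b$
- (5) $\Box(\tau_{a_0}\vee\tau_{b_0}\to\Box_r\tau_{b_0})$
- (6) $\Box(\tau_a\to\Diamond_u\top)$ for $a\in L$
- (7) $\Box\big(\tau_a\wedge\Diamond_r\tau_b\to\Box_u\bigvee_{a'\in g(a,b)}\tau_{a'}\big)$ for $a\in L$, $b\in N$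
- (8) $\Box\big(\tau_a\wedge\Diamond_r(\tau_b\wedge\Diamond_r\tau_c)\to\Box_r\Box_u\tau_{f(a,b,c)}\big)$ for $a\in L\cup N$, $b,c\in N$
- (9) $\Box\neg\tau_a$ for $a\in B$

Read at a point $x$ whose workspace is $R[x]$: the workspace is closed under both steps (1); every cell has a right neighbor (2); up-then-right can be replaced by right-then-up (3); contents are unique (4); the first row is correct (5); position-$0$ cells have a later version (6); the next contents obey $g$ and $f$ (7), (8); and $B$ is avoided (9).

**Lemma 5 (local correspondents).** Local validity of $\theta^0$ at $x$ is a first-order property $\mathrm{Fo}(x)$, computable from $\mathfrak A$ and not using equality.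

*Proof.* Formulas (2) and (4)–(9) are variable-free, so they translate directly.

Formulas (1) are locally valid at $x$ iff $R[x]$ is closed under $R_r$ and under $R_u$. If it is closed and $R[x]\subseteq P$, then $R_r$- and $R_u$-successors of points of $R[x]$ lie in $P$. Conversely take $P=R[x]$.

Formula (3) is locally valid at $x$ iff for all $y\in R[x]$ and all $w,w'$ with $yR_uw$ and $wR_rw'$ there is $z$ with $yR_rz$ and $zR_uw'$. For "if": when $\Diamond_u\Diamond_rp$ holds at $y$, choose such $w,w'$ with $w'\in P$; the point $z$ witnesses $\Diamond_r\Diamond_up$. For "only if": take $P=\{w'\}$; then $\Diamond_u\Diamond_rp$ holds at $y$, so $\Diamond_r\Diamond_up$ does, which gives $z$. $\square$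

## 6. Every starting cell carries a run

Nothing in $\mathrm{Fo}(x)$ makes $R_r$ or $R_u$ functional, so a frame with $\mathrm{Fo}(x)$ need not be a grid. The next lemma says that it behaves like one along each path in the $u$-direction. A *u-path* (*r-path*) is a sequence whose consecutive points are $R_u$-related ($R_r$-related).

**Lemma 6 (tracking).** Let $\mathrm{Fo}(x)$ hold and let $y_0,y_1,\dots$ be a finite or infinite u-path with $xRy_0$ and $\sigma(y_0)$. Then there is a run $c$ such that for each $t$ for which $y_t$ is defined, every r-path $y_t=z_0,z_1,\dots,z_i$ lies in $R[x]$ and satisfies $\tau_{c(t,i)}(z_i)$. Moreover every finite such u-path can be extended to an infinite one.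

*Proof.* **Preparation: everything stays in the workspace, and r-paths can be prolonged.** By (1) all points on the u-path and on r-paths from its points lie in $R[x]$. All of them satisfy $\nu$: $y_0$ because $\sigma$ implies $\nu$, the others because targets of $R_r$ and $R_u$ satisfy $\nu$ by definition. So by (2) each has an $R_r$-successor.

We build $c$ row by row and prove the content claim by induction on $t$.

**Row 0: the start is correct.** We have $\tau_{a_0}(y_0)$ as $\sigma=\tau_{a_0}$. By (5) the next point on an r-path from $y_0$ satisfies $\tau_{b_0}$, and by (5) again so do all later ones. This is $c(0,0)=a_0$, $c(0,i)=b_0$.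

**Row $t+1$, position 0: read the choice off the frame.** Prolong $y_t$ by some $z_1$ with $y_tR_rz_1$. By the induction hypothesis $y_t$ satisfies $\tau_{c(t,0)}\wedge\Diamond_r\tau_{c(t,1)}$. By (7), $y_{t+1}$ satisfies $\tau_{a'}$ for some $a'\in g(c(t,0),c(t,1))$, and by (4) for exactly one $a'$. Put $c(t+1,0)=a'$, and define $c(t+1,i)$ for $i\ge1$ by $f$.

**Row $t+1$, position $i\ge1$: pull the r-path down one row.** Let $y_{t+1}=w_0,w_1,\dots,w_i$ be an r-path. Put $z_0=y_t$, so $z_0R_uw_0$. Given $z_jR_uw_j$ and $w_jR_rw_{j+1}$, with $z_j\in R[x]$, condition (3) yields $z_{j+1}$ with $z_jR_rz_{j+1}$ and $z_{j+1}R_uw_{j+1}$. So $z_0,\dots,z_i$ is an r-path from $y_t$ with $z_jR_uw_j$ for all $j\le i$. Prolong it by some $z_{i+1}$. By the induction hypothesis $z_{i-1}$ satisfies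
$$\tau_{c(t,i-1)}\wedge\Diamond_r\big(\tau_{c(t,i)}\wedge\Diamond_r\tau_{c(t,i+1)}\big),$$
with $c(t,i),c(t,i+1)\in N$ since $i\ge1$. As $z_{i-1}R_rz_iR_uw_i$, (8) gives $\tau_{c(t+1,i)}(w_i)$.

If the u-path is finite, continue $c$ to later times by any legal choices; $g$ never takes the value $\emptyset$.

**Extension: the u-path never gets stuck.** The last point $y_t$ of a finite u-path satisfies $\tau_{c(t,0)}$ with $c(t,0)\in L$, so by (6) it has an $R_u$-successor. The longer path is again as in the lemma. Repeating this, by dependent choice, gives an infinite u-path. $\square$

## 7. The frame of a run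

Conversely, each run $c$ gives a frame $F_c$. Its points are a root $x_0$; cells $(t,i)$ for $t,i\in\omega$; edge points $e^r_{t,i}$ and $e^u_{t,i}$; and chain points $\kappa_0,\dots,\kappa_{m+2}$. Its arrows are

- $x_0\to$ every cell;
- $(t,i)\to e^r_{t,i},\ e^u_{t,i},\ \kappa_2,\ \kappa_{2+c(t,i)}$;
- $e^r_{t,i}\to(t,i+1),\ \kappa_0$;
- $e^u_{t,i}\to(t+1,i),\ \kappa_1$;
- $\kappa_{k+1}\to\kappa_k$.

**Lemma 7.** In $F_c$: (i) $d_k$ holds exactly at $\kappa_k$, for $k\le m+2$; (ii) $\tau_a$ holds exactly at the cells with $c(t,i)=a$; (iii) $R_r=\{((t,i),(t,i+1))\}$ and $R_u=\{((t,i),(t+1,i))\}$, over all $t,i$; (iv) $\delta$ holds only at $x_0$.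

*Proof.* (i) For $j<k$ the formula $d_j\wedge d_k$ is unsatisfiable, by induction on $j$: $d_0\wedge d_k$ is contradictory since $d_k$ implies $\Diamond\top$, and $d_{j+1}\wedge d_{k+1}$ implies $\Diamond(d_j\wedge d_k)$. Clearly $\kappa_k$ satisfies $d_k$, hence no other $d_j$. A cell sees $\kappa_2$ and $\kappa_{2+c(t,i)}$, two distinct chain points because $c(t,i)\ge1$; it has successors, so it does not satisfy $d_0$, and $d_{j+1}$ would force both chain points to satisfy $d_j$. So cells satisfy no $d_j$. Edge points and $x_0$ have a successor that is a cell; so they satisfy neither $d_0$ nor any $d_{j+1}$.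

(ii) By (i), $\rho$ holds exactly at the points that see $\kappa_0$: the $e^r_{t,i}$ and $\kappa_1$. Likewise $\upsilon$ holds exactly at the $e^u_{t,i}$ and $\kappa_2$, and $\nu$ exactly at the cells and $\kappa_3$. Now $\kappa_3$ sees only $\kappa_2$, so it satisfies no $\Diamond d_{2+a}$ with $a\ge1$. A cell sees, among chain points, only $\kappa_2$ and $\kappa_{2+c(t,i)}$, and no other successor of it satisfies any $d_k$ with $k\le m+2$. Hence (ii).

(iii) The points $\kappa_1$ and $\kappa_2$ see no $\nu$-point. The only $\nu$-successor of $e^r_{t,i}$ is $(t,i+1)$, that of $e^u_{t,i}$ is $(t+1,i)$, and each edge point is seen only by its cell $(t,i)$.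

(iv) The only $\sigma$-point is $(0,0)$, because $a_0$ occurs only there. Edge points see only cells $(t,i+1)$ or $(t+1,i)$, so $(0,0)$ is seen only by $x_0$. $\square$

**Lemma 8.** If $c(t,0)\notin B$ for all $t$, then $\theta^0$ is locally valid at $x_0$ in $F_c$.

*Proof.* $R[x_0]$ is the set of all cells. By Lemma 7, steps lead from cells to cells (1), each cell has a right neighbor (2), and $(t,i)R_u(t+1,i)R_r(t+1,i+1)$ is completed by $z=(t,i+1)$ (3). Contents are unique (4). A cell with content $a_0$ or $b_0$ is at time $0$, and its right neighbor $(0,i+1)$ has content $b_0$ (5). Each cell has an $R_u$-successor (6). A cell with content in $L$ is some $(t,0)$, and $c(t+1,0)\in g(c(t,0),c(t,1))$ gives (7). For (8), from $(t,i)$ a right step and an up step lead to $(t+1,i+1)$, whose content is $f(c(t,i),c(t,i+1),c(t,i+2))$. Contents in $B\subseteq L$ could occur only at position $0$, where they are excluded (9). $\square$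

## 8. A Löb-type clause that says "the path reaches $T$"

Suppose we stop here and use the axiom $\delta\to\theta^0$. By Lemma 5 it is equivalent to $\forall x\,(\delta(x)\to\mathrm{Fo}(x))$, a sentence computed from $\mathfrak A$. So coding the computation by conditions with visible correspondents yields nothing against an algorithm. Whether $T$ is ever reached must enter through a condition that is not visibly first-order. "No infinite u-path avoids $T$" is a well-foundedness statement, and Example C shows the modal shape for it. Let
$$\Omega=\ \Box(\pi_T\to p)\wedge\Box(\Box_up\to p)\ \to\ \Box(\sigma\to p),\tag{10}$$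
$$\varphi_{\mathfrak A}=\delta\to(\theta^0\wedge\Omega).\tag{11}$$
The only variable is $p$. If no point satisfies $\delta$, then $\varphi_{\mathfrak A}$ is valid; so $\alpha$ always implies $\varphi_{\mathfrak A}$.

**Lemma 9.** Let $\mathrm{Fo}(x)$ hold. Then $\Omega$ is locally valid at $x$ iff every infinite u-path $y_0,y_1,\dots$ with $xRy_0$ and $\sigma(y_0)$ contains a point satisfying $\pi_T$. In that case the run of each such u-path (Lemma 6) is good.

*Proof.* **Only if: an avoiding path refutes $\Omega$.** Suppose no $y_t$ satisfies $\pi_T$, and let $P=W\setminus\{y_t:t\in\omega\}$. Then $\Box(\pi_T\to p)$ holds at $x$. Also $\Box(\Box_up\to p)$ holds at $x$: a point outside $P$ is some $y_t$, and its $R_u$-successor $y_{t+1}$ is outside $P$. But $y_0\in R[x]$ satisfies $\sigma$ and is not in $P$. So $\Omega$ fails at $x$.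

**If: a failure of $\Omega$ yields an avoiding path.** Let $P$ satisfy the antecedent at $x$ and let $y_0\in R[x]\setminus P$ satisfy $\sigma$. Any point of $R[x]\setminus P$ does not satisfy $\pi_T$, and since it does not satisfy $\Box_up$ it has an $R_u$-successor outside $P$, which lies in $R[x]$ by (1). By dependent choice we get an infinite u-path from $y_0$ with no point in $\pi_T$.

**The run is good.** Let $c$ be the run of such a u-path. Since $y_t\in R[x]$ satisfies $\tau_{c(t,0)}$, (9) gives $c(t,0)\notin B$ for all $t$. Some $y_t$ satisfies $\tau_a$ with $a\in T$, and by (4) $c(t,0)=a\in T$. $\square$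

**Proposition 10.** (a) If $\mathfrak A$ has no good run, then $\varphi_{\mathfrak A}\equiv\alpha$. (b) If $\mathfrak A$ has a good run $c$, then $F_c\models\varphi_{\mathfrak A}$ and $F_c\not\models\alpha$; so $\varphi_{\mathfrak A}\not\equiv\alpha$.

*Proof.* (a) We must show that $F\models\varphi_{\mathfrak A}$ implies $F\models\alpha$. Suppose $F\models\varphi_{\mathfrak A}$ and $\delta(x)$. Then $\theta^0\wedge\Omega$ is locally valid at $x$, and there is $y_0$ with $xRy_0$ and $\sigma(y_0)$. By Lemma 6, $y_0$ starts an infinite u-path, and by Lemma 9 its run is good, a contradiction.

(b) By Lemma 7, $\delta$ holds in $F_c$ exactly at $x_0$; so $F_c\not\models\alpha$, and we need only check $\theta^0\wedge\Omega$ at $x_0$. Lemma 8 gives $\theta^0$. For $\Omega$, the only $\sigma$-cell is $(0,0)$. Choose $t_0$ with $c(t_0,0)\in T$, and let $P$ make the antecedent true. Then $(t_0,0)\in P$. Since $(t+1,0)$ is the only $R_u$-successor of $(t,0)$, downward induction gives $(t,0)\in P$ for all $t\le t_0$. So $(0,0)\in P$. $\square$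

For Example D with $T=\emptyset$, part (a) says $\varphi_{\mathfrak A}\equiv\alpha$. With $T=\{2\}$ the axiom is not equivalent to $\alpha$, but it is still first-order: if $\mathrm{Fo}(x)$, $xRy_0$, $\sigma(y_0)$ and $y_0R_uy_1$, then $y_1$ satisfies $\tau_2$ by (7), so by Lemma 9 $\Omega$ holds at $x$ automatically, and $\varphi_{\mathfrak A}\equiv\forall x\,(\delta(x)\to\mathrm{Fo}(x))$.

## 9. Definability from uniqueness of the good run

It remains to see when $\varphi_{\mathfrak A}$ is FO-definable. It is not always.

**Example E, continued.** For the waiting automaton, $\varphi_{\mathfrak A}$ is not FO-definable. Suppose $\varphi_{\mathfrak A}\equiv\gamma$. With new constants $x,y_0,y_1,\dots$ consider the sentences $\gamma$, $xRy_0$, $\sigma(y_0)$, and $y_jR_uy_{j+1}$, $\neg\pi_T(y_j)$ for all $j$. A finite subset mentions only some $y_0,\dots,y_k$. It holds in $F_{c_{k+1}}$ with $x=x_0$, $y_j=(j,0)$: $\gamma$ holds by Proposition 10(b), and the contents at $(0,0),\dots,(k,0)$ are $1$ or $2$. By compactness some frame satisfies everything. There $\varphi_{\mathfrak A}$ is valid and $\delta(x)$ holds, so $\theta^0\wedge\Omega$ is locally valid at $x$; but the infinite u-path $y_0,y_1,\dots$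 avoids $\pi_T$, against Lemma 9.

The breakdown is clear: good runs reach $T$ arbitrarily late, so no finite bound replaces "eventually". If there is only *one* good run, there is a bound, namely the time at which that run reaches $T$. We need not be able to compute it; definability only asks that it exist.

**Proposition 11.** (c) If $\mathfrak A$ has at most one good run, then $\varphi_{\mathfrak A}$ is FO-definable.

*Proof.* If there is no good run, use Proposition 10(a). Otherwise let $c^*$ be the unique good run and fix $s$ with $c^*(s,0)\in T$. Let $\beta$ be the sentence
$$\forall x\Big(\delta(x)\to \mathrm{Fo}(x)\wedge\neg\exists y_0\dots y_s\Big[xRy_0\wedge\sigma(y_0)\wedge\bigwedge_{j<s}y_jR_uy_{j+1}\wedge\bigwedge_{j\le s}\neg\pi_T(y_j)\Big]\Big).\tag{12}$$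
We show $\varphi_{\mathfrak A}\equiv\beta$.

**From the axiom to the bound.** Let $F\models\varphi_{\mathfrak A}$ and $\delta(x)$. Then $\mathrm{Fo}(x)$, and $\Omega$ is locally valid at $x$. Suppose $y_0,\dots,y_s$ is as in the bracket. Extend it to an infinite u-path by Lemma 6. By Lemma 9 its run is good, hence it is $c^*$. So $y_s$ satisfies $\tau_{c^*(s,0)}$, hence $\pi_T$, a contradiction.

**From the bound to the axiom.** Let $F\models\beta$ and $\delta(x)$. Then $\mathrm{Fo}(x)$, so $\theta^0$ is locally valid at $x$. If $\Omega$ were not, Lemma 9 would give an infinite u-path $y_0,y_1,\dots$ with $xRy_0$ and $\sigma(y_0)$ avoiding $\pi_T$; its first $s+1$ points contradict $\beta$. So $\varphi_{\mathfrak A}$ is locally valid at every $x$ with $\delta(x)$, and trivially at every other point. $\square$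

## 10. Halting programs and the proof of Theorem 1

**The sequence.** Let $M_e$ be a deterministic machine as in Section 4 that simulates the $e$-th program on empty input; if the program halts, $M_e$ returns to cell $0$, enters $q_T$ and stays there forever. (It enters $q_T$ at no other time.) Let $B=\emptyset$, let $\mathfrak A_e$ be the associated automaton, and let $\varphi_e=\varphi_{\mathfrak A_e}$. The map $e\mapsto\varphi_e$ is computable, and $\alpha$ is the same for all $e$.

**Clauses 1 and 2.** $\mathfrak A_e$ has exactly one run, and this run is good iff program $e$ halts. By Proposition 11 every $\varphi_e$ is FO-definable. By Proposition 10, $\varphi_e\equiv\alpha$ iff program $e$ does not halt.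

**No computable complete procedure.** If there were one, Lemma 4 with $X=\emptyset$ would make the set of non-halting programs c.e., which is false. This proves Theorem 1. $\blacksquare$

**Remark (two candidates).** In this deterministic case the bracket in (12) is superfluous. Let program $e$ halt and let $c^*(s,0)\in T$ for the unique run $c^*$. If $\mathrm{Fo}(x)$, then by Lemma 6 every infinite u-path from a $\sigma$-point of $R[x]$ has run $c^*$, so its point $y_s$ satisfies $\pi_T$, and $\Omega$ is locally valid at $x$ by Lemma 9. So $\varphi_e$ is equivalent to $\forall x\,(\delta(x)\to\mathrm{Fo}(x))$ if program $e$ halts and to $\alpha$ if not. Both candidates are computable from $e$; what is not computable is which one is right.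

**Remark (equality, local version).** $\alpha$, $\mathrm{Fo}$ and $\beta$ do not use $=$, so the argument does not depend on whether equality is allowed in the output language. Also, the proofs of (a) and (c) treat each $x$ separately, and (b) exhibits a point where $\delta(x_0)$ holds and $\varphi_{\mathfrak A}$ is locally valid. So the same results hold for equivalence of $\forall P\,\mathrm{ST}_x(\varphi)$ with a formula $\gamma(x)$, with $\alpha$ replaced by $\neg\delta(x)$; in Lemma 4 use $\vdash\forall x\,(\gamma_e(x)\leftrightarrow\neg\delta(x))$.

## 11. Unique witnesses for $\Sigma_2$ sets, and the strength $0''$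

**Lower bound, first step: $0'\le_TX$.** Let $\mathcal A$ be partial computable in $X$ and correct on FO-definable one-variable inputs. By Theorem 1 and Lemma 4, non-halting is c.e. in $X$. Halting is c.e., so $0'\le_TX$.

**Second step: a $\Sigma_2$-complete set with unique witnesses.** To code a $\Sigma_2$ set we let a machine guess the existential witness. Example E warns us that many good runs may destroy definability, so we make the witness unique. Let $S$ be $\Sigma_2$-complete, $e\in S\iff\exists k\forall n\,D_0(e,k,n)$ with $D_0$ decidable. Fix a bijective coding of finite sequences by numbers. Let $D(e,w,n)$ say: $w$ codes a sequence $(n_0,\dots,n_{k-1})$, each $n_j$ is the least $n'$ with $\neg D_0(e,j,n')$, and $D_0(e,k,n)$. This is decidable.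

If $e\in S$, let $k$ be the least witness; each $j<k$ has a least counterexample $n_j$, and the code $w$ of $(n_0,\dots,n_{k-1})$ satisfies $\forall n\,D(e,w,n)$. Conversely, if $\forall n\,D(e,w,n)$ and $w$ codes a sequence of length $k$, then $k$ is a witness and no $j<k$ is, so $e\in S$, $k$ is the least witness, and the entries are the least counterexamples. Hence $e\in S\iff\exists w\forall n\,D(e,w,n)$, and for each $e$ there is at most one such $w$.

**Third step: the machine.** $M'_e$ keeps a unary counter $w$, initially $0$. In a state $q_c$ on cell $0$ it chooses, without moving, between two options: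

- increment the counter and return to cell $0$ in state $q_c$;
- enter $q_T$.

After $q_T$ it tests deterministically $D(e,w,n)$ for $n=0,1,2,\dots$. If some test fails, it returns to cell $0$, enters $q_B$ and stays there; otherwise it runs forever. The states $q_T$ and $q_B$ are used nowhere else. A run that increments forever never reaches $q_T$. Every other run is determined by the value $w$ at which it enters $q_T$, and it avoids $q_B$ iff $\forall n\,D(e,w,n)$. So there is at most one good run, and there is one iff $e\in S$.

**Fourth step: conclusion.** Let $\psi_e$ be the formula $\varphi_{\mathfrak A}$ for the automaton of $M'_e$. By Proposition 11 every $\psi_e$ is FO-definable, and by Proposition 10, $\psi_e\equiv\alpha$ iff $e\notin S$. By Lemma 4 the complement of $S$ is decidable in $X\oplus0'\equiv_TX$. So $0''\equiv_TS\le_TX$.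

**Upper bound: the strongest first-order consequence.** We now describe a complete procedure computable in $0''$, hence in any $X$ with $0''\le_TX$. Let $\Phi=\forall\bar P\,\psi$ with $\psi$ a first-order sentence; for a modal $\varphi$ take $\psi=\forall x\,\mathrm{ST}_x(\varphi)$. Negating, $\neg\Phi$ is $\exists\bar P\,\neg\psi$, and we look for its strongest consequence in $R,=$. Let $C$ be the set of first-order sentences $c$ in $R,=$ with $\neg\psi\vdash c$; it is c.e. uniformly in $\Phi$. Consider
$$c\in C\ \text{ and for all } c'\in C:\ \vdash c\to c'.\tag{13}$$
The first part is $\Sigma_1$, the second says $\forall c'\,(c'\notin C\text{ or }\vdash c\to c')$; so (13) is $\Pi_2$, uniformly in $\Phi$ and $c$, and $0''$ decides it. The procedure searches for the first $c$ satisfying (13) and outputs $\neg c$.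

*Correctness.* Let $\Phi\equiv\beta$ with $\beta$ first-order. A structure $(W,R,\bar P)$ satisfying $\neg\psi$ has $(W,R)\not\models\Phi$, so it satisfies $\neg\beta$. Thus $\neg\psi\models\neg\beta$, and $\neg\beta\in C$. Every model of $\neg\beta$ satisfies $\exists\bar P\,\neg\psi$, so it has an expansion satisfying $\neg\psi$, so it satisfies every $c'\in C$ (such $c'$ speaks about $R$ only). Hence $\vdash\neg\beta\to c'$, and $\neg\beta$ satisfies (13). So the search terminates. Any two sentences satisfying (13) imply each other; so the $c$ found is equivalent to $\neg\beta$, and $\neg c$ is equivalent to $\beta$, hence to $\Phi$. This proves Theorem 2. $\blacksquare$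

**Remark (arbitrary second-order input).** The upper bound used only the form $\forall\bar P\,\psi$ with $\psi$ first-order, so $0''$ is also the exact strength for all such sentences. For arbitrary second-order input a complete procedure computable in $X$ would make arithmetical truth decidable in $X$. To see this, let $\ell$ be the first-order sentence "$R$ is a strict linear order without a last element". For an arithmetical sentence $A$ let $\Phi_A$ be the conjunction of $\ell$ with "there are a subset and operations on it that satisfy the second-order Peano axioms and $A$". Models of $\ell$ are infinite, so $\Phi_A\equiv\ell$ if $A$ is true and $\Phi_A\equiv\bot$ if $A$ is false. Let $\gamma$ be the output on $\Phi_A$; then $A$ is true iff $\vdash\gamma\leftrightarrow\ell$, and false iff $\vdash\neg\gamma$. Searching for either proof decides $A$. Since $0''$ is arithmetical, it does not decide arithmetical truth, so the modal case is strictly easier, though still not algorithmic.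

## 12. Recurrence, trees, and sound procedures

The $0''$ procedure may output wrong sentences on inputs that are not FO-definable. Soundness forbids this, and then non-definable inputs matter too. We no longer need definability, only the question whether $\varphi\equiv\alpha$; and we can afford to ask for infinitely many visits to $T$. Let
$$\Omega'=\ \Box\big(\Box_u(\pi_T\vee p)\to p\big)\ \to\ \Box(\lambda\to p),\qquad \varphi'_{\mathfrak A}=\delta\to(\theta^0\wedge\Omega').\tag{14}$$
Again $p$ is the only variable, and $\alpha$ implies $\varphi'_{\mathfrak A}$.

**Proposition 12.** (d) $\varphi'_{\mathfrak A}\equiv\alpha$ iff $\mathfrak A$ has no recurrently good run.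

*Proof.* **If $\varphi'_{\mathfrak A}\not\equiv\alpha$, there is a recurrently good run.** Since $\alpha$ implies $\varphi'_{\mathfrak A}$, there are $F\models\varphi'_{\mathfrak A}$ and $x$ with $\delta(x)$. So $\theta^0\wedge\Omega'$ is locally valid at $x$. By Lemma 6 take an infinite u-path $y_0,y_1,\dots$ with $xRy_0$ and $\sigma(y_0)$, and its run $c$. By (9), $c(t,0)\notin B$ for all $t$. Suppose that for some $t$ no $y_s$ with $s>t$ satisfies $\pi_T$. Let $P=W\setminus\{y_s:s\ge t\}$. A point outside $P$ is some $y_s$ with $s\ge t$, and its $R_u$-successor $y_{s+1}$ satisfies neither $\pi_T$ nor $p$; so $\Box_u(\pi_T\vee p)$ fails at $y_s$. Thus the antecedent of $\Omega'$ holds at $x$. But $y_t\in R[x]\setminus P$ satisfies $\tau_{c(t,0)}$ with $c(t,0)\in L$, hence $\lambda$, so the consequent fails, a contradiction. So for each $t$ some $y_s$ with $s>t$ satisfies $\pi_T$, and by (4) $c(s,0)\in T$. Hence $c$ is recurrently good.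

**If $c$ is recurrently good, then $\varphi'_{\mathfrak A}\not\equiv\alpha$.** By Lemma 7, $\delta$ holds in $F_c$ exactly at $x_0$, so $F_c\not\models\alpha$; by Lemma 8, $\theta^0$ is locally valid at $x_0$. For $\Omega'$, the $\lambda$-cells are the $(t,0)$. Let $P$ satisfy the antecedent at $x_0$. Given $t$, pick $t'>t$ with $c(t',0)\in T$. The only $R_u$-successor of $(t'-1,0)$ is $(t',0)$, which satisfies $\pi_T$; so $(t'-1,0)\in P$. If $(j+1,0)\in P$, then $\Box_u(\pi_T\vee p)$ holds at $(j,0)$, so $(j,0)\in P$. Downward induction from $t'-1\ge t$ gives $(t,0)\in P$. So $F_c\models\varphi'_{\mathfrak A}$. $\square$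

**Trees.** A tree is a set $\mathrm{Tr}\subseteq\omega^{<\omega}$ closed under initial segments; an infinite path is an $h\in\omega^\omega$ all of whose finite initial segments lie in $\mathrm{Tr}$. For example, the tree of strictly decreasing sequences has no infinite path. By Kleene, for a suitable computable enumeration $(\mathrm{Tr}_e)$ of the primitive recursive trees, $\{e:\mathrm{Tr}_e\text{ has an infinite path}\}$ is $\Sigma^1_1$-complete.

**The machine that climbs a tree.** $M''_e$ works in stages $j=0,1,2,\dots$. At stage $j$ it guesses $n_j$ by choices in state $q_c$ on cell $0$ (increment, or finish the guess). It then checks deterministically whether $(n_0,\dots,n_j)\in\mathrm{Tr}_e$. If not, it goes to cell $0$, enters $q_B$ and stays there. If so, it goes to cell $0$, enters $q_T$ for one step, and proceeds to stage $j+1$.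

If $\mathrm{Tr}_e$ has an infinite path, the run that guesses it visits $q_T$ once in every stage and never visits $q_B$, so it is recurrently good. Conversely, a recurrently good run visits $q_T$ infinitely often, at most once per stage; so it completes every stage with a positive check, and the guesses $n_0,n_1,\dots$ form an infinite path. In particular a run that increments forever in some stage visits $q_T$ only finitely often.

**Proof of Theorem 3.** Let $\mathfrak A$ be the automaton of $M''_e$. By Proposition 12, $\varphi'_{\mathfrak A}\equiv\alpha$ iff $\mathrm{Tr}_e$ has no infinite path. The formula is computable from $e$ and has one variable, so the set of one-variable $\varphi$ with $\varphi\equiv\alpha$ is $\Pi^1_1$-hard.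

Now let $\mathcal A$ be sound, complete and partial computable in $X$. Then
$$\varphi\equiv\alpha\iff\mathcal A(\varphi)\text{ is defined, with a value }\gamma\text{ such that }\vdash\gamma\leftrightarrow\alpha.$$
From left to right: $\varphi$ is FO-definable, so by completeness $\mathcal A(\varphi)$ is defined and $\gamma\equiv\varphi\equiv\alpha$. From right to left: by soundness $\varphi\equiv\gamma$, and $\gamma$ is equivalent to $\alpha$. The right side is c.e. in $X$, so by hardness every $\Pi^1_1$ set is c.e. in $X$. If $X$ were hyperarithmetical, every $\Pi^1_1$ set would be hyperarithmetical, which is false for Kleene's $\mathcal O$. $\blacksquare$
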